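# No embedding of $(\mathbb V_4^{\omega_1})^\#$ into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$: continuous maps between Bohr topologies of bounded groups

## 1. Infinite fibres, and the embedding criterion

All groups in these notes are Abelian. For a group $G$, write $G^\#$ for $G$ with its Bohr topology, the weakest group topology that makes every homomorphism $G\to\mathbb T$ into the circle group continuous. For a positive integer $m$ and a cardinal $\kappa$, write $\mathbb V_m^\kappa$ for the direct sum of $\kappa$ copies of the cyclic group $\mathbb Z_m$.

**Theorem 1.** Every nonempty fibre of a continuous map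
$$f:(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$$
is infinite. In particular, $(\mathbb V_4^{\omega_1})^\#$ cannot be homeomorphically embedded into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^{\omega})^\#$.

The embedding question comes from "Selected Topics From The Structure Theory Of Topological Groups", http://www.math.sci.ehime-u.ac.jp/~dima/papers/opit2/structure_theory.pdf. Everything below is proved in ZFC.

Let us unpack the statement. An embedding here is only a homeomorphism onto a subspace. It need not respect addition. So we must control arbitrary continuous maps, and the theorem says that each of them fails to be injective as badly as possible: every value that is taken at all is taken infinitely often.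

Put $G=\mathbb V_4^{\omega_1}$ and $H=\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega$. Both have cardinality $\omega_1$, so counting points decides nothing. The difference shows up after doubling: $2G\cong\mathbb V_2^{\omega_1}$ has $\omega_1$ elements, while $2H\cong\mathbb V_2^\omega$ is countable. Doubling is an algebraic operation, and the point of the theorem is that the topology of $G^\#$ remembers it. The general notion is the following.

**Definition.** A group $G$ is *bounded* if $mG=0$ for some $m\ge1$. Bounded groups $G,H$ are *weakly isomorphic* if $|mG|=|mH|$ whenever $m\in\mathbb N$ and $|mG|\cdot|mH|\ge\omega$.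

For example, $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ are weakly isomorphic: for odd $m$ both multiples are countably infinite, for $m\equiv2$ mod $4$ both are copies of $\mathbb V_2^\omega$, and for $4\mid m$ both vanish. They are not isomorphic, since in the first group every element of order $2$ is divisible by $2$. Finite pieces are ignored: $\mathbb V_2^\omega$ and $\mathbb V_2^\omega\times\mathbb Z_3$ are weakly isomorphic, because for even $m$ both multiples are finite and no condition is imposed. Our $G$ and $H$ are not weakly isomorphic; take $m=2$.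

The same tools give a sharp general statement, which we prove at the end. It is not needed for Theorem 1.

**Theorem 2.** Let $G,H$ be bounded, $G$ infinite. The following are equivalent:

- (a) $G^\#$ embeds homeomorphically into $H^\#$;
- (b) there is a continuous finite-to-one map $G^\#\to H^\#$;
- (c) $|mG|\le|mH|$ for every $m\ge1$ with $mG$ infinite.

Consequently, for infinite bounded $G,H$: each of $G^\#,H^\#$ embeds into the other if and only if $G,H$ are weakly isomorphic. In particular, if $G^\#$ and $H^\#$ are homeomorphic, then $G,H$ are weakly isomorphic.

## 2. Characters, kernels of finite rank, and random characters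

We identify $\mathbb Z_m$ with the $m$-torsion of $\mathbb T$. If $mH=0$, every character of $H$ takes values in $\mathbb Z_m$, and we put $\widehat H=\mathrm{Hom}(H,\mathbb T)=\mathrm{Hom}(H,\mathbb Z_m)$. With pointwise convergence this is a compact group. Its basic open sets are
$$\{\chi\in\widehat H:\chi|_E=\theta\},\qquad E\le H\text{ finite},\ \theta\in\widehat E,$$
and they are clopen. For $E\le H$ put $E^\perp=\{\chi\in\widehat H:\chi|_E=0\}$; a basic open set is then a coset of $E^\perp$. Write $H[k]=\{x\in H:kx=0\}$ and $H_p$ for the $p$-primary part. The canonical basis of $\mathbb V_q^\kappa$ is $(e_a)_{a<\kappa}$. For a set $A\subseteq\omega$, $[A]^r$ is the set of $r$-tuples $i_1<\dots<i_r$ from $A$.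

**(F1)** If $qG=0$, the kernels of homomorphisms $k:G\to\mathbb Z_q^N$, $N\in\mathbb N$, form a neighbourhood base at $0$ in $G^\#$. If $mH=0$, every $\chi\in\widehat H$ is continuous from $H^\#$ to the discrete group $\mathbb Z_m$. Indeed, a character takes values in a finite, hence discrete, subset of $\mathbb T$. So every neighbourhood of $0$ contains an intersection of finitely many kernels of characters $\chi_1,\dots,\chi_N$, which is the kernel of $(\chi_1,\dots,\chi_N)$, and such kernels are open.

**(F2)** Characters extend from subgroups, because $\mathbb T$ is divisible. Hence a subgroup $K\le G$ inherits from $G^\#$ exactly the topology $K^\#$. Also, for $E\le H$ and $x\notin E$ some $\chi\in E^\perp$ has $\chi(x)\ne0$: take a nonzero character of the cyclic group generated by $x+E$, extend it to $H/E$, and compose with $H\to H/E$. In particular ($E=0$) characters separate points.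

**(F3)** $(A\oplus B)^\#=A^\#\times B^\#$, since a character of $A\oplus B$ is a sum of a character of $A$ and one of $B$. Translations are homeomorphisms of $G^\#$.

**(F4)** Finitely generated bounded groups are finite.

**(F5)** Let $\chi\in\widehat H$ be random, distributed according to normalised Haar measure, let $E\le H$ be finite and $y\in H\setminus E$. Conditionally on $\chi|_E$, each value of $\chi(y)$ has probability at most $\frac12$. To see this, note that restriction $\widehat H\to\widehat{E+\langle y\rangle}$ is a continuous surjective homomorphism, so it carries Haar measure to Haar measure and $\chi|_{E+\langle y\rangle}$ is uniformly distributed. The extensions of a given $\chi|_E$ to $E+\langle y\rangle$ form a coset of the dual of the cyclic group $(E+\langle y\rangle)/E$, of order $e\ge2$. A character of that cyclic group is determined by its value at the generator $y+E$, so the $e$ extensions have $e$ distinct, equally likely values at $y$.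

As an example of (F5), for $H=\mathbb V_2^\omega$ the values $\chi(e_0),\chi(e_1),\dots$ are independent fair coin flips.

The way in which continuity will be used is this. Let $qG=0$, $mH=0$, and let $g:G^\#\to H^\#$ be continuous at $x$. By (F1) and (F3), for every $\chi\in\widehat H$ there are $N$ and a homomorphism $k:G\to\mathbb Z_q^N$ such that
$$\chi(g(x+y))=\chi(g(x))\quad\text{for all }y\in\ker k. \tag{1}$$
We call $k$ a *witness* for $\chi$ at $x$. The witness depends on $\chi$, and this dependence is the main difficulty of the subject.

What is small in the Bohr topology? In $\mathbb V_q^\omega$, given $k:\mathbb V_q^\omega\to\mathbb Z_q^N$, colour $i\in\omega$ by $k(e_i)$, one of finitely many colours. If $i_1,\dots,i_r$ have the same colour and $\sum c_l=0$ in $\mathbb Z_q$, then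
$$k\Big(\sum_l c_le_{i_l}\Big)=\Big(\sum_l c_l\Big)k(e_{i_1})=0.$$
So zero-sum combinations of equally coloured basis vectors are small. For instance $0$ lies in the closure of $\{e_i-e_j:i<j\}$. This suggests the subgroups
$$G_W=\Big\{\sum_{a\in W}y_ae_a:\ \sum y_a=0\text{ in }\mathbb Z_q\Big\}\le\mathbb V_q^\kappa,\qquad W\subseteq\kappa .$$
For $W=\{0,1\}$ this is the cyclic group generated by $e_0-e_1$. For infinite $W$ and $a_0\in W$, an element of $G_W$ is $\sum_{a\ne a_0}y_a(e_a-e_{a_0})$, with coefficients that can be read off at the $e_a$. So $\{e_a-e_{a_0}:a\in W\setminus\{a_0\}\}$ is a basis and $G_W\cong\mathbb V_q^{|W|}$.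

## 3. Homomorphisms, finite targets, and an embedding that is not a homomorphism

Let us test Theorem 1 on the maps we can write down.

Suppose first that $f:\mathbb V_4^{\omega_1}\to\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega$ is a homomorphism. It is automatically continuous for the Bohr topologies. It maps $2\mathbb V_4^{\omega_1}$, of size $\omega_1$, into the countable group $2(\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega)$. Hence its kernel is uncountable, and so is every nonempty fibre.

Suppose next that the target is a finite group, so that it is discrete. Continuity at $x$ says that $f$ is constant on $x+\ker k$ for some $k:\mathbb V_4^{\omega_1}\to\mathbb Z_4^N$. The kernel has finite index in an infinite group, so it is infinite, and again all nonempty fibres are infinite.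

Finally, embeddings that are not homomorphisms do exist. The space $(\mathbb Z_3\times\mathbb V_2^\omega)^\#$ is, by (F3), the product of a discrete space with three points and $(\mathbb V_2^\omega)^\#$. Sending the three points injectively into $\mathbb Z_2^2$ embeds it into $(\mathbb Z_2^2\times\mathbb V_2^\omega)^\#=(\mathbb V_2^\omega)^\#$. No injective homomorphism $\mathbb Z_3\times\mathbb V_2^\omega\to\mathbb V_2^\omega$ exists, since the target has no element of order $3$. So Theorem 1 cannot be reduced to homomorphisms by saying that embeddings are algebraic.

## 4. Splitting the target into a part of exponent 2 and a small part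

By (F3) a continuous $f$ into $(\mathbb V_2^{\omega_1}\times\mathbb V_4^\omega)^\#$ is a pair $(g,h)$ of continuous maps. The map $g$ goes into a large group of exponent $2$, and $h$ into a group of exponent $4$ that is smaller than the domain. For a homomorphism, $g$ vanishes on all $2x$ because $g(2x)=2g(x)=0$. And $h$ vanishes on $G_W$ for some uncountable $W$, because the countably many values of $h(e_a)$ must repeat uncountably often. The following two theorems say that both facts survive, on suitable infinite sets, for continuous maps.

**Theorem 3.** Let $q=p^n$ ($p$ prime, $n\ge1$), $H$ bounded, $g:(\mathbb V_q^\omega)^\#\to H^\#$ continuous, $g(0)=0$. Then there are an infinite $I\subseteq\omega$ and $u:I\to H$ such that for all $i<j$ in $I$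
$$g\big(p^{n-1}(e_i-e_j)\big)=p^{n-1}\big(u(i)-u(j)\big),\qquad p^n\big(u(i)-u(j)\big)=0 .$$

**Theorem 4.** Let $q\ge2$, $\kappa\ge\omega$, $L$ bounded, and either $L$ finite, or $\lambda:=|L|+\omega<\kappa$. Let $h:(\mathbb V_q^\kappa)^\#\to L^\#$ be continuous. Then $h$ is constant on $G_W$ for some infinite $W\subseteq\kappa$. In the second case one can take $|W|\ge\lambda^+$.

If $g$ is a homomorphism, Theorem 3 holds with $I=\omega$ and $u(i)=g(e_i)$. Let us see at once that these two theorems give Theorem 1.

**Proof of Theorem 1 from Theorems 3 and 4.** Let $f$ be continuous and $x\in\mathbb V_4^{\omega_1}$. We must show that the fibre through $x$ is infinite. Replacing $f$ by $y\mapsto f(x+y)-f(x)$, which is continuous by (F3), we may assume $x=0$ and $f(0)=0$. Write $f=(g,h)$ with $g:(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_2^{\omega_1})^\#$ and $h:(\mathbb V_4^{\omega_1})^\#\to(\mathbb V_4^\omega)^\#$ continuous.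

Theorem 4 with $q=4$, $\kappa=\omega_1$, $L=\mathbb V_4^\omega$, $\lambda=\omega$ gives an uncountable $W\subseteq\omega_1$ such that $h$ is constant on $G_W\cong\mathbb V_4^{\omega_1}$. Since $0\in G_W$ and $h(0)=0$, $h$ vanishes on $G_W$.

Let $(v_i)_{i<\omega}$ be distinct members of a basis of $G_W$. By (F2), the restriction of $g$ to $\langle v_i:i<\omega\rangle\cong\mathbb V_4^\omega$ is continuous for the Bohr topology of this subgroup. Theorem 3 with $p=n=2$ gives an infinite $I\subseteq\omega$ and $u:I\to\mathbb V_2^{\omega_1}$ with
$$g(2(v_i-v_j))=2(u(i)-u(j))=0\qquad(i<j\text{ in }I).$$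
Since $2(v_i-v_j)\in G_W$, also $h(2(v_i-v_j))=0$. So $f(2(v_i-v_j))=(0,0)=f(0)$ for all $i<j$ in $I$. As the $v_i$ belong to a basis and have order $4$, these are infinitely many distinct nonzero elements. Thus $f^{-1}(0)$ is infinite, and $f$ is not even finite-to-one. $\blacksquare$

It remains to prove Theorems 3 and 4. Two very different obstacles await us.

## 5. What differences of two basis vectors detect

Take $q=4$ and let $H$ have exponent $2$. Theorem 3 then claims $g(2e_i-2e_j)=0$ for all $i<j$ in some infinite $I$. The natural first attempt is to study the function of two variables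
$$F(i,j)=g(2e_i-2e_j).$$
For a fixed $\chi\in\widehat H$ take a witness $k$ at $0$ as in (1). On each set $J$ of indices with $k(e_i)$ constant, $\chi\circ F$ vanishes on $[J]^2$. If one infinite $J$ served all $\chi$, we would be done, since characters separate points. But $J$ depends on $\chi$, and no trick of passing to subsets can remove the dependence from this information alone. Let $(h_i)$ be the basis of $\mathbb V_2^\omega$ and $F_0(i,j)=h_i-h_j$. For each $\chi$, the finite colouring $i\mapsto\chi(h_i)$ makes $\chi\circ F_0$ vanish on pairs of the same colour, and yet $F_0(i,j)\neq0$ for all $i<j$.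

This is not an artificial example. The homomorphism $2\mathbb V_4^\omega\to\mathbb V_2^\omega$, $2e_i\mapsto h_i$, is continuous for the topology that the subgroup $2\mathbb V_4^\omega$ inherits, and $F_0$ is what it gives. So values of $g$ on $2\mathbb V_4^\omega$ alone can never yield Theorem 3. The attempt stops here, and it teaches two things.

First, the right conclusion to draw from "for each $\chi$ there is a finite colouring" is not that $F$ is constant on some infinite set. It is that $F$ is a sum of functions of one variable each. This is Lemma 5 below.

Second, the argument must evaluate $g$ near $2e_i-2e_j$ at points with coefficients $\pm1$, so that it can see that $2e_i$ is $e_i+e_i$. We shall add to $2e_i-2e_j$ a zero-sum tail of vectors $\pm e_l$. For each single $\chi$ the tail can be placed where it is invisible. For $q=4$ the full list of coefficients will be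
$$(\,2,\ -2,\ -1,-1,\ 1,1,1,1,1,1\,).$$
It can be cut into zero-sum blocks in several ways, for example $2-2=0$ on the first two places, or $2-1-1=0$ on places $1,3,4$. Comparing the different cuts will force the function belonging to the coefficient $2$ to be twice the function belonging to the coefficient $1$, up to a constant.

## 6. Straightening functions of several indices

Let $mH=0$ and let $A\subseteq\omega$ be infinite.

**Definition.** $F:[A]^r\to H$ satisfies **(MC)** if for every $\chi\in\widehat H$ there is a finite partition of $A$ such that $\chi\circ F$ is constant on $[J]^r$ for each piece $J$.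

The constant may depend on $J$. (MC) passes to infinite subsets of $A$. If $F(i_1,\dots,i_r)=\sum_l\varphi_l(i_l)$ with functions $\varphi_l:A\to H$, then (MC) holds: partition $A$ according to the values $\chi(\varphi_1(i)),\dots,\chi(\varphi_r(i))$. On the other hand, let $H=\mathbb V_2^\omega$ with basis indexed as $(h_{ij})_{i<j}$ and $F(i,j)=h_{ij}$. Cut $\omega$ into infinitely many infinite blocks and let $\chi(h_{ij})=0$ if $i,j$ lie in the same block and $1$ otherwise. A set $J$ with $\chi\circ F$ constant on $[J]^2$ lies inside one block or meets each block in at most one point. Finitely many such sets do not cover $\omega$: some block contains none of the sets of the first kind that have at least two points, and each of the finitely many remaining sets meets that infinite block in at most one point. So this $F$ violates (MC). The lemma says that, up to passing to an infinite subset, sums of one-variable functions are the only possibility.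

**Lemma 5.** If $F:[A]^r\to H$ ($r\ge1$) satisfies (MC), there are an infinite $I\subseteq A$ and $\varphi_1,\dots,\varphi_r:I\to H$ with $F(i_1,\dots,i_r)=\sum_l\varphi_l(i_l)$ on $[I]^r$.

The proof is by induction on $r$. For $r=1$ take $\varphi_1=F$. Let $r\ge2$, and assume without loss of generality $A=\omega$.

**Step 1: ultrafilter quantifiers.** This step sets up the language in which "for most tuples" makes sense. Fix a nonprincipal ultrafilter $U$ on $\omega$. Recall that $U$ is closed under finite intersections and supersets, contains exactly one of $S,\omega\setminus S$ for each $S$, and has no finite members; a finite union of sets not in $U$ is not in $U$. Read $(Ui)$ as "for $U$-many $i$", that is, for all $i$ in some member of $U$. We say that $P(i_1,\dots,i_k)$ holds *a.e.* if $(Ui_1)\cdots(Ui_k)\,P(i_1,\dots,i_k)$; for $k=0$ this means that $P$ holds. Given $i_l$, $U$-many $i$ exceed $i_l$, so it suffices that $P$ is defined on increasing tuples. Because $U$ is an ultrafilter, "not a.e. $P$" is equivalent to "a.e. not $P$". If $P$ and $P'$ hold a.e., so does their conjunction. Adding variables on which $P$ does not depend changes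 nothing.

**Step 2: extraction.** This step turns an a.e. statement into a statement about all increasing tuples from an infinite set. Suppose $P(i_1,\dots,i_k)$ holds a.e. Call an increasing tuple $(i_1,\dots,i_l)$, $l\le k$, good if $(Ui_{l+1})\cdots(Ui_k)\,P$. The empty tuple is good. If a tuple of length $l<k$ is good, then the set of $i$ for which its extension by $i$ is good belongs to $U$. Choose $n_1<n_2<\dots$ recursively, with $n_t$ in the finitely many members of $U$ that belong in this way to the good tuples of length $<k$ from $\{n_1,\dots,n_{t-1}\}$. By induction on the length, all increasing tuples of length at most $k$ from $\{n_1,n_2,\dots\}$ are good: if $(n_{t_1},\dots,n_{t_{l-1}})$ is good, then $n_{t_l}$ was chosen in the set belonging to it. For length $k$, good means that $P$ holds. So $P$ holds on $[\{n_t\}]^k$. Finitely many requirements of this kind can be met simultaneously, together with finitely many further requirements of the form "$n_t$ lies in a certain member of $U$ that depends on $n_1,\dots,n_{t-1}$", since at each stage only finitely many members of $U$ are intersected.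

**Step 3: tails modulo constants.** This step measures how much the dependence on the last variable changes with the other variables. Let $H^*=H^\omega/U$ be the ultrapower: functions $\omega\to H$, two of them being identified if they agree on a member of $U$. We regard $H\subseteq H^*$ as the classes of constant functions, and put $\bar H=H^*/H$. Both $H^*$ and $\bar H$ are bounded by $m$. For example, with $H=\mathbb V_2^\omega$ the class of $j\mapsto e_j$ is not in $H$, since this function takes each value at most once; so it is nonzero in $\bar H$.

For $\vec\imath\in[\omega]^{r-1}$ let $X(\vec\imath)\in H^*$ be the class of $j\mapsto F(\vec\imath,j)$, which is defined for $j>i_{r-1}$ and hence for $U$-many $j$. Let $\bar X(\vec\imath)\in\bar H$ be its image. Let $s\in\{0,\dots,r-1\}$ be minimal such that for some $\bar X':[\omega]^s\to\bar H$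
$$\bar X(i_1,\dots,i_{r-1})=\bar X'(i_1,\dots,i_s)\quad\text{a.e.}$$
The value $s=r-1$ has this property, so $s$ exists. If $F$ is a sum of one-variable functions, then $\bar X(\vec\imath)$ is the class of $\varphi_r$ for all $\vec\imath$, and $s=0$. For $r=2$ and $F(i,j)=h_{ij}$ as above, the $\bar X(i)$ are pairwise distinct, and so $s=1$.

**Step 4: the case $s=0$.** Here we split off the last variable and apply induction. There is $C:\omega\to H$ such that a.e. $\bar X(\vec\imath)$ is the class of $C$ in $\bar H$. So for a.e. $\vec\imath$ the function $j\mapsto F(\vec\imath,j)-C(j)$ is $U$-a.e. equal to a constant $F'(\vec\imath)\in H$. Put $F'(\vec\imath)=0$ for the other $\vec\imath$. The statement $F(\vec\imath,j)=F'(\vec\imath)+C(j)$ holds a.e. in $(\vec\imath,j)$, and by Step 2 there is an infinite $I'$ with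
$$F(\vec\imath,j)=F'(\vec\imath)+C(j)\quad\text{on }[I']^r.$$
We check that $F'$ satisfies (MC) on $I'$. Given $\chi$, take a partition as in (MC) for $F$ and refine it by the finitely many values of $\chi\circ C$. Let $J$ be a piece. If $J\cap I'$ is infinite, then for $\vec\imath\in[J\cap I']^{r-1}$ there is a larger $j\in J\cap I'$, and $\chi F'(\vec\imath)=\chi F(\vec\imath,j)-\chi C(j)$ depends only on $J$. If $J\cap I'$ is finite, split it into singletons; on a singleton constancy is trivial. By the induction hypothesis, there is an infinite $I\subseteq I'$ on which $F'(\vec\imath)=\sum_{l<r}\varphi_l(i_l)$. Set $\varphi_r=C|_I$. This proves the lemma in the case $s=0$.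

From now on let $s\ge1$. We shall contradict (MC).

**Step 5: dispersion.** This step extracts from the minimality of $s$ that the $s$-th variable really moves $\bar X'$. Call $(i_1,\dots,i_{s-1})$ *dispersed* if no $y\in\bar H$ satisfies $\{i_s:\bar X'(i_1,\dots,i_s)=y\}\in U$. We claim that a.e. $(i_1,\dots,i_{s-1})$ is dispersed. Otherwise a.e. $(i_1,\dots,i_{s-1})$ is not dispersed. For a nondispersed tuple let $\bar X''(i_1,\dots,i_{s-1})$ be the $y$ with $\{i_s:\bar X'(i_1,\dots,i_s)=y\}\in U$, which is unique because two members of $U$ intersect. Put $\bar X''=0$ for the other tuples. Then $\bar X'(i_1,\dots,i_s)=\bar X''(i_1,\dots,i_{s-1})$ a.e., hence $\bar X(i_1,\dots,i_{r-1})=\bar X''(i_1,\dots,i_{s-1})$ a.e., and $s-1$ has the property whose minimal instance is $s$. This is a contradiction.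

**Step 6: a sparse set.** This step chooses an infinite set along which new values of $\bar X'$ and of $F$ are independent of the old ones. We choose $I=\{n_1<n_2<\dots\}$ such that:

- (i) all increasing $(s-1)$-tuples from $I$ are dispersed;
- (ii) $\bar X(\vec\imath)=\bar X'(i_1,\dots,i_s)$ for $\vec\imath\in[I]^{r-1}$;
- (iii) for all $i_1<\dots<i_{s-1}<n_t$ in $I$: $\bar X'(i_1,\dots,i_{s-1},n_t)\notin W_t$, where $W_t\le\bar H$ is the subgroup generated by the values of $\bar X'$ on $[\{n_1,\dots,n_{t-1}\}]^s$;
- (iv) with $E_t\le H$ the subgroup generated by the values of $F$ on $[\{n_1,\dots,n_{t-1}\}]^r$: for all families of coefficients $a_{\vec\imath}\in\{0,\dots,m-1\}$, $\vec\imath\in[\{n_1,\dots,n_{t-1}\}]^{r-1}$, with $\sum a_{\vec\imath}\bar X(\vec\imath)\ne0$ in $\bar H$, we have $\sum a_{\vec\imath}F(\vec\imath,n_t)\notin E_t$.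

The groups $W_t$ and $E_t$ are finite by (F4). Requirements (i) and (ii) are met by extraction. For (iii), let $(i_1,\dots,i_{s-1})$ be a tuple from $\{n_1,\dots,n_{t-1}\}$. It is dispersed by (i), so $\{i:\bar X'(i_1,\dots,i_{s-1},i)\in W_t\}$ is a finite union of sets not in $U$, hence not in $U$. Thus $U$-many $n_t$ work for each of the finitely many tuples. For (iv), $\sum a_{\vec\imath}\bar X(\vec\imath)\ne0$ means $\sum a_{\vec\imath}X(\vec\imath)\notin H$, so the function $j\mapsto\sum a_{\vec\imath}F(\vec\imath,j)$ is not $U$-a.e. equal to any element of $H$. As $E_t$ is finite, this function avoids $E_t$ for $U$-many $j$. As there are only finitely many families of coefficients, $U$-many $n_t$ work.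

**Step 7: a random character is unlikely to be constant on a given finite set.** This step bounds, for a finite $J\subseteq I$, the probability that $\chi\circ F$ is constant on $[J]^r$. Let $\chi\in\widehat H$ be Haar-random, let $h\ge2$ and $|J|\ge r-2+2h$. List the first $r-2+2h$ elements of $J$ increasingly as
$$i_1,\dots,i_{s-1},\quad x_1<\dots<x_h,\quad i_{s+1},\dots,i_{r-1},\quad j_1<\dots<j_h .$$
The count is right: $(s-1)+h+(r-1-s)+h=r-2+2h$. Put
$$\vec\imath^{\,u}=(i_1,\dots,i_{s-1},x_u,i_{s+1},\dots,i_{r-1}),\qquad D_u(j)=F(\vec\imath^{\,u},j)-F(\vec\imath^{\,1},j)\quad(2\le u\le h).$$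
Let $j=j_v=n_t$. We claim
$$D_u(j)\notin E_t+\langle D_2(j),\dots,D_{u-1}(j)\rangle\qquad(2\le u\le h). \tag{2}$$
Otherwise $D_u(j)-\sum_{1<w<u}b_wD_w(j)\in E_t$ for some integers $b_w$. The left side has the form $\sum_{w\le u}a_wF(\vec\imath^{\,w},j)$ with $a_u=1$, and the coefficients may be reduced mod $m$. By (ii), $\bar X(\vec\imath^{\,w})=\bar X'(i_1,\dots,i_{s-1},x_w)$. By (iii), applied with $x_u$ in the role of the new point, $\bar X(\vec\imath^{\,u})$ is not in the subgroup generated by the $\bar X(\vec\imath^{\,w})$ with $w<u$. So $\sum_{w\le u}a_w\bar X(\vec\imath^{\,w})\ne0$. All $\vec\imath^{\,w}$ are tuples from $\{n_1,\dots,n_{t-1}\}$, and (iv) says that $\sum_{w\le u}a_wF(\vec\imath^{\,w},j)\notin E_t$, a contradiction. This proves (2).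

Let $B_v$ be the event that $\chi(D_u(j_v))=0$ for $2\le u\le h$. By (2) we may apply (F5) successively for $u=2,\dots,h$, with the finite group $E_t+\langle D_2(j_v),\dots,D_{u-1}(j_v)\rangle$ in the role of $E$. So, given $\chi|_{E_t}$, the event $B_v$ has conditional probability at most $2^{-(h-1)}$. The events $B_1,\dots,B_{v-1}$ are determined by $\chi|_{E_t}$, since they involve only values of $F$ on tuples from $\{n_1,\dots,n_{t-1}\}$. Multiplying over $v=1,\dots,h$, and noting that all $B_v$ occur if $\chi\circ F$ is constant on $[J]^r$, we get
$$P(\chi\circ F\text{ constant on }[J]^r)\le P(B_1\cap\dots\cap B_h)\le2^{-h(h-1)} . \tag{3}$$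

**Step 8: the quadratic exponent beats the number of sets $J$.** This step contradicts (MC). Fix an integer $Q\ge1$. Suppose that $\omega$ has a partition into at most $Q$ pieces with $\chi\circ F$ constant on $[\text{piece}]^r$ for each piece. Then for each $M$, by pigeonhole, some $J\subseteq\{n_1,\dots,n_M\}$ with $|J|\ge M/Q$ has $\chi\circ F$ constant on $[J]^r$. For fixed $M$, the set of $\chi$ for which such a $J$ exists is clopen, since it depends on $\chi$ only through finitely many values. Put $h=\lfloor(M/Q-r+2)/2\rfloor$. For large $M$ we have $h\ge2$ and $r-2+2h\le M/Q\le|J|$, so by (3) this set has measure at most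
$$2^M\cdot2^{-h(h-1)},$$
which tends to $0$ as $M\to\infty$, because $h(h-1)$ grows quadratically in $M$. So for every $Q$ the set of $\chi$ that admit a partition into at most $Q$ such pieces is contained in a null set. Taking the union over all $Q$, (MC) fails for almost every $\chi$. This contradiction excludes $s\ge1$ and proves Lemma 5. $\blacksquare$

## 7. Comparing zero-sum partitions: proof of Theorem 3

Let $mH=0$, $d:=p^{n-1}$, $r:=2+2d+q$, and let $(c_1,\dots,c_r)$ be
$$(\,d,\ -d,\ \underbrace{-1,\dots,-1}_{d},\ \underbrace{1,\dots,1}_{d+q}\,)\in\mathbb Z_q^r .$$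
Call $3,\dots,d+2$ the $(-1)$-positions and $d+3,\dots,r$ the $1$-positions. Note that
$$\sum_{l\ge3}c_l=q=0,\qquad \sum_lc_l=0\qquad\text{in }\mathbb Z_q .$$
Put $F(i_1,\dots,i_r)=g\big(\sum_lc_le_{i_l}\big)$ on $[\omega]^r$. For $q=4$ this is $d=2$, $r=10$, the list displayed in Section 5.

**Step 1: separating the variables.** This step brings in Lemma 5. Given $\chi\in\widehat H$, continuity at $0$ and $g(0)=0$ give, by (1), a homomorphism $k:\mathbb V_q^\omega\to\mathbb Z_q^N$ with $\chi(g(y))=0$ for $y\in\ker k$. Partition $\omega$ by the colouring $i\mapsto k(e_i)$. For monochromatic $(i_1,\dots,i_r)$ we have $k(\sum c_le_{i_l})=(\sum c_l)k(e_{i_1})=0$, so $\chi F(i_1,\dots,i_r)=0$. Thus $F$ satisfies (MC). By Lemma 5 there are an infinite $I$ and $\varphi_1,\dots,\varphi_r:I\to H$ with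
$$F(i_1,\dots,i_r)=\sum_l\varphi_l(i_l)\quad\text{on }[I]^r .$$

**Step 2: each zero-sum block gives a relation.** This step shows that relations among the coefficients become relations among the $\varphi_l$.

**Claim 6.** Let $\pi$ be a partition of $\{1,\dots,r\}$ with $\sum_{l\in\beta}c_l=0$ in $\mathbb Z_q$ for all $\beta\in\pi$. Then each $S_\beta(i):=\sum_{l\in\beta}\varphi_l(i)$ is constant outside a finite subset of $I$, and the eventual values $s_\beta$ satisfy $\sum_{\beta\in\pi}s_\beta=0$.

*Proof.* We first look through one character. Let $\chi\in\widehat H$ and let $k$ be a witness at $0$ as in Step 1. Partition $I$ into finitely many pieces on which $k(e_i)$ and all $\chi(\varphi_l(i))$ are constant. For any choice of infinite pieces $J_\beta$, $\beta\in\pi$, not necessarily distinct, we can pick $i_1<\dots<i_r$ with $i_l\in J_\beta$ for $l\in\beta$. Write $k_\beta$ for the value of $k(e_i)$ on $J_\beta$. Then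
$$k\Big(\sum_l c_le_{i_l}\Big)=\sum_{\beta}\Big(\sum_{l\in\beta}c_l\Big)k_\beta=0,$$
so $0=\chi(F(i_1,\dots,i_r))=\sum_\beta\chi(S_\beta)|_{J_\beta}$, where $\chi(S_\beta)|_{J_\beta}$ is the constant value of $\chi\circ S_\beta$ on $J_\beta$. Changing a single $J_\beta$ shows that $\chi\circ S_\beta$ has the same value on all infinite pieces. The finite pieces contain only finitely many points altogether. So $\chi\circ S_\beta$ is eventually constant, for every $\chi$, and the eventual values of $\chi\circ S_\beta$, $\beta\in\pi$, sum to $0$.

Now we pass from $\chi\circ S_\beta$ to $S_\beta$. Suppose $S_\beta$ had infinite range. A finite subgroup contains only finitely many of the values, so we could choose $i_1<i_2<\cdots$ in $I$ with $S_\beta(i_t)\notin\langle S_\beta(i_1),\dots,S_\beta(i_{t-1})\rangle$, a finite group by (F4). By (F5), for Haar-random $\chi$ and $t\ge2$,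
$$P\big(\chi(S_\beta(i_t))=\chi(S_\beta(i_{t-1}))\ \big|\ \chi(S_\beta(i_1)),\dots,\chi(S_\beta(i_{t-1}))\big)\le\tfrac12 .$$
Hence, for all $T<T'$, the probability that $\chi(S_\beta(i_t))=\chi(S_\beta(i_{t-1}))$ for all $T<t\le T'$ is at most $2^{-(T'-T)}$. Letting $T'\to\infty$ and then taking the union over $T$, almost surely $\chi\circ S_\beta$ is not eventually constant. This contradicts what we have shown for every $\chi$. So $S_\beta$ has finite range. If two values $y\ne y'$ were both attained infinitely often, a $\chi$ with $\chi(y)\ne\chi(y')$ would give a contradiction. So exactly one value is attained infinitely often and $S_\beta$ is eventually constant. Finally, $\chi(\sum s_\beta)=0$ for all $\chi$ gives $\sum s_\beta=0$. $\square$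

**Step 3: comparing partitions.** This step shows that $\varphi_1$ is $d$ times a single function $u$, up to constants. Write $[\varphi]$ for the class of $\varphi\in H^I$ modulo the subgroup of eventually constant functions, and put $u:=\varphi_r$.

First take the partitions with blocks $\{1,2\}$, $d$ pairs matching the $(-1)$-positions injectively with $d$ of the $1$-positions, and the remaining $q$ $1$-positions as one block. The block sums are $d-d$, $-1+1$ and $q$, all zero in $\mathbb Z_q$. Every pair ($(-1)$-position $l$, $1$-position $l'$) occurs in such a matching, so $[\varphi_l]+[\varphi_{l'}]=0$ for all such $l,l'$. With $l'=r$ we get $[\varphi_l]=-[u]$ for all $(-1)$-positions. Since there is at least one $(-1)$-position, $[\varphi_{l'}]=[u]$ for all $1$-positions. The block of $q$ $1$-positions gives $q[u]=0$, and the block $\{1,2\}$ gives $[\varphi_1]+[\varphi_2]=0$.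

Next take the partition with blocks $\{1\}\cup\{(-1)\text{-positions}\}$, then $\{2\}\cup\{d\text{ of the }1\text{-positions}\}$, and the remaining $q$ $1$-positions. The block sums are $d-d$, $-d+d$ and $q$. For $q=4$ this is $2-1-1$, $-2+1+1$, $1+1+1+1$. The first block gives $[\varphi_1]-d[u]=0$, that is, $[\varphi_1]=d[u]$.

Hence $\sum_{l\ge3}[\varphi_l]=-d[u]+(d+q)[u]=q[u]=0$. Removing finitely many points from $I$, we may assume that, on $I$,
$$\varphi_1+\varphi_2\equiv\sigma,\qquad\sum_{l\ge3}\varphi_l\equiv\tau,\qquad \varphi_1-du\ \text{ and }\ qu\ \text{ are constant.} \tag{4}$$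
Claim 6 for the partition $\{1,2\},\{3,\dots,r\}$, whose blocks have zero sum, gives $\sigma+\tau=0$.

**Step 4: hiding the tail.** This step removes the auxiliary vectors $e_{i_3},\dots,e_{i_r}$ by using continuity of $g$ away from $0$. Let $i<j$ in $I$, $x=de_i-de_j$ and $\chi\in\widehat H$. By (1) there is $k':\mathbb V_q^\omega\to\mathbb Z_q^{N'}$ with $\chi(g(x+y))=\chi(g(x))$ for $y\in\ker k'$. Take an infinite $J\subseteq I\cap(j,\infty)$ on which $k'(e_\cdot)$ and all $\chi\circ\varphi_l$ are constant, and $i_3<\dots<i_r$ in $J$. Since $\sum_{l\ge3}c_l=0$, the element $y=\sum_{l\ge3}c_le_{i_l}$ lies in $\ker k'$. Moreover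
$$\sum_{l\ge3}\chi(\varphi_l(i_l))=\sum_{l\ge3}\chi(\varphi_l(i_3))=\chi(\tau).$$
So
$$\chi(g(x))=\chi(g(x+y))=\chi(F(i,j,i_3,\dots,i_r))=\chi(\varphi_1(i)+\varphi_2(j)+\tau).$$
The indices $i_3,\dots,i_r$ depend on $\chi$, but the right-hand argument does not. As $\chi$ was arbitrary, $g(x)=\varphi_1(i)+\varphi_2(j)+\tau$. With (4) and $\sigma+\tau=0$,
$$g(x)=\varphi_1(i)-\varphi_1(j)+\sigma+\tau=\varphi_1(i)-\varphi_1(j)=d\big(u(i)-u(j)\big),$$
and $q(u(i)-u(j))=0$ because $qu$ is constant on $I$. Since $d=p^{n-1}$ and $q=p^n$, this is Theorem 3. $\blacksquare$

## 8. Maps into smaller groups: proof of Theorem 4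

If $h$ is a homomorphism and $|L|+\omega<\kappa$, pigeonhole on the values $h(e_a)$ suffices, as we saw. For a continuous $h$ one would try pigeonhole on the values of $h(e_a-e_b)$. Already for $\kappa=\omega_1$ and countable $L$ this leads nowhere by itself. Choose for every $b<\omega_1$ an injection $f_b:b\to\omega$ and colour the pair $a<b$ by $f_b(a)$. There are countably many colours, and there is not even a three-element set $a<a'<b$ with all pairs of the same colour, since $f_b(a)\ne f_b(a')$. So uncountability must be combined with continuity.

The second thing to try is pigeonhole on witnesses. For one $\chi\in\widehat L$ with witness $k$ at $0$, there is $W\subseteq\kappa$ of size $\kappa$ on which $k(e_a)$ is constant, and $\chi\circ h$ is then constant on $G_W$. But for infinite $L$ there are infinitely many characters, each with its own finite colouring of $\kappa$. Already countably many finite colourings can separate all points of $\omega_1$: since $\omega_1\le2^\omega$, take an injection $\omega_1\to2^\omega$ and colour by its coordinates. So choosing witnesses one by one fails.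

The way out is to choose the witnesses for all $\chi$ together, and as rigidly as possible. We consider the closed relation "$k$ is a witness for $\chi$" and shrink it to a minimal closed relation. Minimality will force $k(e_a)$ to be determined by $\chi$ on a nonempty open set of characters. An open set is described by finitely many elements of $L$, and of such descriptions there are at most $\lambda$, so pigeonhole applies to them. When $h$ is a homomorphism and $L$ has exponent dividing $q$, one sees the mechanism directly. A witness for $\chi$ is $\chi\circ h:G\to\mathbb Z_q$. The relation $\{(\chi,\chi\circ h)\}$ is the graph of a continuous function, so it is compact and minimal. The value $k(e_a)=\chi(h(e_a))$ is constant on $\{\chi:\chi|_{E_a}=\theta_a\}$ with $E_a=\langle h(e_a)\rangle$.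

Let $G=\mathbb V_q^\kappa$ and $mL=0$. Replacing $h$ by $h-h(0)$ we may assume $h(0)=0$.

**Step 1: finite image suffices.** This step reduces the theorem to finding $W_0$ with $h(G_{W_0})$ inside a finite group. Suppose $E\le L$ is finite, $W_0\subseteq\kappa$ is infinite and $h(G_{W_0})\subseteq E$. We show that
$$\text{there is }W\subseteq W_0\text{ with }|W|=|W_0|\text{ and }h|_{G_W}=0. \tag{5}$$
By (F2), for each of the finitely many nonzero elements of $E$ some character of $L$ does not vanish at it; so there are $\chi_1,\dots,\chi_k\in\widehat L$ with $E\cap\bigcap\ker\chi_i=0$. Combining witnesses for $\chi_1,\dots,\chi_k$ at $0$, we get $c:G\to\mathbb Z_q^M$ with $h(\ker c)\subseteq\bigcap\ker\chi_i$. The map $a\mapsto c(e_a)$ takes finitely many values on the infinite set $W_0$, so there is $W\subseteq W_0$ with $|W|=|W_0|$ on which it is constant. For $y=\sum y_ae_a\in G_W$ we have $c(y)=(\sum y_a)\,c(e_{a_0})=0$ for any $a_0\in W$. So $G_W\subseteq\ker c$ and $h(G_W)\subseteq E\cap\bigcap\ker\chi_i=0$.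

If $L$ is finite, apply (5) with $E=L$ and $W_0=\kappa$. This gives $|W|=\kappa$, and if moreover $\omega=\lambda<\kappa$, then $|W|=\kappa\ge\lambda^+$. From now on let $\lambda=|L|+\omega<\kappa$.

**Step 2: a uniform rank of witnesses.** This step finds an open set of characters having witnesses into the same $\mathbb Z_q^N$. Let $X=\widehat L$ and $Y_N=\mathrm{Hom}(G,\mathbb Z_q^N)$, which is compact under pointwise convergence, and let
$$Z_N=\{(\chi,c)\in X\times Y_N:\ \chi(h(y))=0\ \text{ for all }y\in\ker c\}.$$
The set $Z_N$ is closed: it is the intersection over $y\in G$ of the sets given by "$c(y)\ne0$ or $\chi(h(y))=0$", and each of these is clopen. Its projection $F_N$ to $X$ is compact, hence closed. By (1) at $x=0$, every $\chi$ has a witness into some $\mathbb Z_q^N$, so $\bigcup_NF_N=X$. By the Baire category theorem for compact Hausdorff spaces, some $F_N$ has nonempty interior and so contains a basic clopen set $O_0=\chi_0+E_0^\perp$ with $E_0\le L$ finite. Fix this $N$ and this $O_0$.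

**Step 3: a minimal relation.** This step makes the witness as rigid as possible. The closed set $Z_N\cap(O_0\times Y_N)$ projects onto $O_0$. The intersection of a chain of closed subsets that project onto $O_0$ again projects onto $O_0$, because over each $\chi\in O_0$ the fibres form a chain of nonempty compact sets, whose intersection is nonempty. By Zorn's lemma there is a minimal closed $Z'\subseteq Z_N\cap(O_0\times Y_N)$ projecting onto $O_0$.

**Step 4: $c(e_a)$ is determined on an open set of characters.** This step uses minimality once for each $a<\kappa$. Pick $r_a\in\mathbb Z_q^N$ such that $\{(\chi,c)\in Z':c(e_a)=r_a\}$ is nonempty. This set is clopen in $Z'$, so its complement in $Z'$ is a proper closed subset of $Z'$. By minimality the projection of the complement, which is closed, is not all of $O_0$. Hence there is a nonempty basic open set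
$$O_a=\{\chi\in X:\chi|_{E_a}=\theta_a\}\subseteq O_0\qquad(E_a\le L\text{ finite},\ \theta_a\in\widehat{E_a})$$
disjoint from this projection. In other words,
$$c(e_a)=r_a\quad\text{whenever }(\chi,c)\in Z'\text{ and }\chi\in O_a. \tag{6}$$

**Step 5: pigeonhole on finite data.** This step finds many $a$ with the same data and concludes. There are at most $\lambda$ finite subgroups $E$ of $L$, finitely many characters $\theta$ on each, and finitely many $r\in\mathbb Z_q^N$; so there are at most $\lambda$ triples $(r,E,\theta)$. If each triple belonged to at most $\lambda$ indices $a$, then $\kappa\le\lambda\cdot\lambda=\lambda$. Since $\kappa>\lambda$, some $W_0\subseteq\kappa$ with $|W_0|\ge\lambda^+$ has the same triple $(r,E,\theta)$ for all $a\in W_0$. Let $O=\{\chi:\chi|_E=\theta\}\subseteq O_0$.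

Let $y=\sum_{a\in W_0}y_ae_a\in G_{W_0}$ and $\chi\in O$. Since $Z'$ projects onto $O_0$, there is $c$ with $(\chi,c)\in Z'$. By (6), $c(y)=\sum y_ac(e_a)=(\sum y_a)r=0$. Since $(\chi,c)\in Z_N$, this gives $\chi(h(y))=0$. So every $\chi\in O$ vanishes at $h(y)$. As $O$ is a coset of $E^\perp$, every element of $E^\perp$ is a difference of two elements of $O$, and it vanishes at $h(y)$ too. By (F2), $h(y)\in E$. Thus $h(G_{W_0})\subseteq E$ with $E$ finite, and (5) gives $W\subseteq W_0$ with $|W|=|W_0|\ge\lambda^+$ and $h|_{G_W}=0$. This proves Theorem 4, and with it Theorem 1. $\blacksquare$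

## 9. The embedding criterion: proof of Theorem 2

By Prüfer's theorem, bounded groups are direct sums of cyclic groups of prime power order. We use this freely. An infinite direct sum of $\mu$ nontrivial finite groups has cardinality $\mu$.

**Step 1: (a)⇒(b).** This step is immediate: an embedding is continuous and injective.

**Step 2: (b)⇒(c).** This step repeats the proof of Theorem 1 for general groups. Let $f:G^\#\to H^\#$ be continuous; subtracting $f(0)$ we may assume $f(0)=0$. Suppose that (c) fails, so that for some $m\ge1$ we have $\kappa:=|mG|\ge\omega$ and $|mH|<\kappa$. We show that $f$ is not finite-to-one.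

First we find the right prime. For each prime $p$, the prime-to-$p$ part of $m$ acts invertibly on $G_p$, so $mG=\bigoplus_pp^{v_p(m)}G_p$, where $v_p(m)$ is the exponent of $p$ in $m$, and there are only finitely many nonzero summands. Since $\kappa$ is infinite, there is $p$ with $|p^tG_p|=\kappa$, where $t=v_p(m)$. Let $n=t+1$ and $q=p^n$. The cyclic summands of $G_p$ that survive in $p^tG_p$ are those of order at least $p^n$, so there are $\kappa$ of them. Each contains a copy of $\mathbb Z_q$, so $\mathbb V_q^\kappa$ is isomorphic to a subgroup of $G$, with which we identify it. Moreover $p^tH_p=mH_p\subseteq mH$, so $|p^tH_p|<\kappa$.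

Next we split the target. Write $H_p=A\oplus L$, where $L$ is the sum of the cyclic summands of order at least $p^n$; then $p^{n-1}A=0$. If $L$ is infinite, it has $|L|$ cyclic summands, none of which is killed by $p^t=p^{n-1}$, so $|L|=|p^tL|=|p^tH_p|<\kappa$. So either $L$ is finite, or $|L|+\omega=|L|<\kappa$. Put $H'=A\oplus\bigoplus_{\ell\ne p}H_\ell$. Then $H=H'\oplus L$, and by (F2) and (F3) $f|_{\mathbb V_q^\kappa}=(g,h)$ with $g,h$ continuous from $(\mathbb V_q^\kappa)^\#$ into $H'^\#$ and $L^\#$.

By Theorem 4 and $h(0)=0$, $h=0$ on $G_W$ for some infinite $W$. Choose distinct elements $(v_i)_{i<\omega}$ of a basis of $G_W$ and apply Theorem 3 to $g$ on $\langle v_i:i<\omega\rangle\cong\mathbb V_q^\omega$. For $i<j$ in an infinite $I$ we get $g(p^{n-1}(v_i-v_j))=p^{n-1}(u(i)-u(j))$ with $u(i)-u(j)\in H'[p^n]$. The $p$-primary part of $H'$ is $A$, so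
$$g(p^{n-1}(v_i-v_j))\in p^{n-1}\big(H'[p^n]\big)\subseteq p^{n-1}A=0 .$$
So $f$ vanishes on the infinite set $\{p^{n-1}(v_i-v_j):i<j\text{ in }I\}$, and $f$ is not finite-to-one.

**Step 3: (c)⇒(a).** This step constructs an embedding; as with $\mathbb Z_3\times\mathbb V_2^\omega$ in Section 3, finite summands are treated as finite discrete spaces and the rest algebraically. Let
$$G=\bigoplus_{p,j}\mathbb Z_{p^j}^{(\kappa_{p,j})},\qquad H=\bigoplus_{p,j}\mathbb Z_{p^j}^{(\lambda_{p,j})},$$
where the exponent in parentheses is the number of summands. Let $j_p$ be the largest $j$ with $\kappa_{p,j}$ infinite, and $j_p=0$ if there is none. Then $G=F\oplus G'$, where $F$, the sum of all summands with $j>j_p$, is finite, and $G'$ consists of the summands with $j\le j_p$. Since $G$ is infinite, so is $G'$, and hence $j_{p_0}\ge1$ for some $p_0$. Choose $l$ with $p_0^{\,l}\ge|F|$ and put $G''=G'\oplus\mathbb Z_{p_0}^l$. Let $\kappa''_{p,j}$ be the numbers of summands of $G''$. They vanish for $j>j_p$, and they exceed $\kappa_{p,j}$ by at most a finite number.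

We show that $G''$ is isomorphic to a subgroup of $H$. Let $1\le j\le j_p$ and $m=p^{j-1}m'$, with $m'$ the prime-to-$p$ part of $\exp(G)\exp(H)$. Multiplication by $m'$ kills the $\ell$-primary parts of $G$ and $H$ for $\ell\ne p$ and is invertible on the $p$-primary parts. So $mG=p^{j-1}G_p$ and $mH=p^{j-1}H_p$. The first is infinite, because $\kappa_{p,j_p}$ is infinite and $j_p\ge j$. By (c), $|p^{j-1}H_p|\ge|p^{j-1}G_p|$; in particular $p^{j-1}H_p$ is infinite and
$$\max_{i\ge j}\lambda_{p,i}=|p^{j-1}H_p|\ge|p^{j-1}G_p|=\max_{i\ge j}\kappa_{p,i}\ge\omega .$$
Since $\kappa''_{p,j}$ exceeds $\kappa_{p,j}$ by at most a finite number and the left side is infinite, there is $i(j)\ge j$ with $\lambda_{p,i(j)}$ infinite and $\lambda_{p,i(j)}\ge\kappa''_{p,j}$. Split each $\mathbb Z_{p^i}^{(\lambda_{p,i})}$ with $\lambda_{p,i}$ infinite into finitely many isomorphic copies of itself, one for each $j$ with $i(j)=i$. (If there is no such $j$, leave the summand alone.) Embed $\mathbb Z_{p^j}^{(\kappa''_{p,j})}$ into the copy belonging to $j$; this is possible since $j\le i(j)$ and $\kappa''_{p,j}\le\lambda_{p,i(j)}$. Together, over all $p$ and $j$,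 these maps embed $G''$ into $H$ as a group.

By (F2), $G''^\#$ embeds homeomorphically into $H^\#$. By (F3), $G^\#=F^\#\times G'^\#$, where $F^\#$ is a discrete space with $|F|\le p_0^{\,l}$ points. An injection of $F$ into the discrete space $(\mathbb Z_{p_0}^l)^\#$ is an embedding, so $G^\#$ embeds into $(\mathbb Z_{p_0}^l)^\#\times G'^\#=G''^\#$, and hence into $H^\#$.

**Step 4: weak isomorphism.** This step derives the consequence. Let $G,H$ be infinite and bounded. By the equivalence of (a) and (c) applied in both directions, each of $G^\#,H^\#$ embeds into the other if and only if, for every $m\ge1$, $|mG|\le|mH|$ when $mG$ is infinite and $|mH|\le|mG|$ when $mH$ is infinite. This says that whenever $mG$ or $mH$ is infinite, both are infinite and $|mG|=|mH|$. Since $|mG|\cdot|mH|\ge\omega$ holds exactly when one of the two is infinite, this is weak isomorphism; the value $m=0$ gives trivial groups and imposes no condition. A homeomorphism between $G^\#$ and $H^\#$ provides embeddings both ways, so it implies weak isomorphism. $\blacksquare$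

For a concrete family, let $\kappa$ be infinite and $\lambda,\mu$ arbitrary cardinals. Condition (c) for $G=\mathbb V_4^\kappa$ and $H=\mathbb V_2^\mu\times\mathbb V_4^\lambda$ concerns only $m$ not divisible by $4$. For $m\equiv2$ mod $4$ it says $\kappa\le|\mathbb V_2^\lambda|$, which for infinite $\kappa$ means $\kappa\le\lambda$. For odd $m$ it says $\kappa\le|H|$, which then follows. So $(\mathbb V_4^\kappa)^\#$ embeds into $(\mathbb V_2^{\mu}\times\mathbb V_4^{\lambda})^\#$ if and only if $\kappa\le\lambda$. The case $\kappa=\mu=\omega_1$, $\lambda=\omega$ is the embedding statement of Theorem 1.
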